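# Sorting with a box and a fixed rule: one bit per step, whatever the alphabet

## The guess $\log_2\lceil(\alpha+1)/2\rceil$ for the limiting rate

Objects of $\alpha$ kinds arrive one at a time. You own a box that holds $\beta-1$ objects between arrivals. Each newcomer goes into the box, and you must then take one object out and send it off. You remember nothing and foresee nothing, so your choice depends only on what is in the box. You want the set of possible output sequences to be as small as possible. If the box is huge, how many bits per step must survive?

A natural first guess is that the answer grows with the number of kinds. A precise guess of this type is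
$$\lim_{\beta\to\infty}\nu_\alpha(0,\beta,0)=\log_2\lceil(\alpha+1)/2\rceil, \tag{1}$$
where $\nu_\alpha(0,\beta,0)$, defined below, counts surviving bits per step. This is Conjecture 2 of the problem, whose source is the set of slides "Towards a General Theory of Information Transfer" (http://media.itsoc.org/isit2006/ahlswede/slides.pdf). For $\alpha=2,3,4,5,6$ the right side equals $1,\ 1,\ \log_23,\ \log_23,\ 2$. The problem statement records that (1) is true for $\alpha=2$ and $\alpha=3$, and asks for a proof or a disproof for all $\alpha\ge2$. We shall see that (1) is false for every $\alpha\ge4$: the limit is always $1$.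

**The model.** Let $\mathcal X=\{0,1,\dots,\alpha-1\}$ with $\alpha\ge2$, and let $\beta\ge1$. A *state* is a multiset of $\beta-1$ elements of $\mathcal X$, and $\mathcal S$ is the set of states. At time $t$ the input $x_t$ joins the state, one of the $\beta$ objects now in the box is removed and becomes the output $y_t$, and the remaining $\beta-1$ objects form the next state. The notation $(\pi,\varphi)=(0,0)$ means no memory of the past and no look-ahead, so a strategy is a fixed rule $f$ which maps each multiset $v$ of $\beta$ objects to an element of $v$. For length $n$ it induces $f_n:\mathcal X^n\times\mathcal S\to\mathcal X^n$, sending an input word and an initial state to the output word. Let $\mathcal Y(f_n)$ be the image of $f_n$; all inputs and all initial states are allowed. Put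
$$N^n_\alpha(0,\beta,0)=\min_{f}\|\mathcal Y(f_n)\|,\qquad \nu_\alpha(0,\beta,0)=\lim_{n\to\infty}\frac1n\log_2N^n_\alpha(0,\beta,0).$$
The problem takes these in what it calls the basic variant $(T^-,O^-)$ of the model.

The limit exists. For a fixed rule, cutting an output word of length $n+m$ after $n$ letters leaves an output word of length $n$ and one of length $m$ (the second starts from whatever state was reached). So $\|\mathcal Y(f_{n+m})\|\le\|\mathcal Y(f_n)\|\,\|\mathcal Y(f_m)\|$, and Fekete's lemma gives a limit for each rule. There are finitely many rules, and the minimum of finitely many convergent sequences converges. In any case, the bounds below hold for every $n$ or for all large $n$.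

**The case $\beta=1$.** The box is empty between arrivals, the output equals the input, and $\nu_\alpha(0,1,0)=\log_2\alpha$.

**The case $\alpha=3$, $\beta=2$.** The state is a single object, and a rule chooses one element from each pair of distinct letters. This is a tournament on three vertices, either transitive or cyclic.

If it is transitive, let $c$ be the letter that is never chosen against another. In state $c$, input $x$ produces output $x$ and state $c$ again, so all $3^n$ words occur.

If it is cyclic, we may assume $f(\{a,a+1\})=a$ with letters modulo $3$. In state $a$, input $a$ outputs $a$ and stays; input $a+1$ outputs $a$ and moves to $a+1$; input $a-1$ outputs $a-1$ and stays. To count output words, track the *set* of states that are possible given the output so far. From $\{a\}$, output $a$ leads to $\{a,a+1\}$ and output $a-1$ leads to $\{a\}$. From $\{a,a+1\}$, output $a$ leads to $\{a,a+1\}$, output $a+1$ leads to $\{a+1,a+2\}$, and output $a-1$ leads to $\{a\}$. If $S_n$ and $P_n$ count the output words of length $n$ from a singleton and from a pair, then $S_n=S_{n-1}+P_{n-1}$ and $P_n=S_{n-1}+2P_{n-1}$. From the full set $\{0,1,2\}$, each output letter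 $a$ leads to $\{a,a+1\}$, so $\|\mathcal Y(f_n)\|=3P_{n-1}$. The matrix $\begin{pmatrix}1&1\\1&2\end{pmatrix}$ has largest eigenvalue $(3+\sqrt5)/2$, hence $\nu_3(0,2,0)=\log_2\frac{3+\sqrt5}2\approx1.39$. Even this tiny box helps, and the rate is still above $1$.

**The case $\alpha=2$.** Trivially $N^n_2\le2^n$. The next argument shows that nothing smaller is possible, and it works for every $\alpha$.

## Two letters always pass freely: $N^n_\alpha\ge2^n$

Let $f$ be any rule, and use only the letters $0$ and $1$. Write $[j]$ for the multiset of $j$ ones and $\beta-j$ zeros. The rule must choose something present, so $f([0])=0$ and $f([\beta])=1$. Hence for some $j\in\{0,\dots,\beta-1\}$ we have $f([j])=0$ and $f([j+1])=1$. Start with $j$ ones and $\beta-1-j$ zeros. Input $0$ gives $[j]$, output $0$, same state. Input $1$ gives $[j+1]$, output $1$, same state. So all $2^n$ binary words are outputs, for every rule, and $\nu_\alpha(0,\beta,0)\ge1$. In particular $\nu_2(0,\beta,0)=1$ for all $\beta$.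

The mechanism matters: **a boundary between two outputs is a place where the input is copied.** One cannot avoid boundaries. The question is whether one can avoid places where boundaries between three outputs are all active at once.

## The two theorems

**Theorem A.** Let $\alpha\ge2$.

1. $N^n_\alpha(0,\beta,0)\ge2^n$ for all $\beta,n\ge1$, so $\nu_\alpha(0,\beta,0)\ge1$.
2. Put $K=1+\frac{(\alpha-1)(\alpha-2)}2$. If $R\ge1$ is an integer and $\beta\ge3\cdot2^\alpha R$, then there is one fixed rule for which, for all $n$,
$$\|\mathcal Y(f_n)\|\le2^n\Big[(R+1)^{K-1}\tbinom\alpha2^K\Big]^{\lceil n/R\rceil}. \tag{2}$$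
Hence
$$1\le\nu_\alpha(0,\beta,0)\le1+\frac{(K-1)\log_2(R+1)+K\log_2\binom\alpha2}{R}. \tag{3}$$
Taking $R=\lfloor\beta/(3\cdot2^\alpha)\rfloor$ gives $\nu_\alpha(0,\beta,0)=1+O_\alpha\big(\frac{\log\beta}\beta\big)$.

**Theorem B (the limit is not attained).** If $\alpha\ge3$, then $\nu_\alpha(0,\beta,0)>1$ for every $\beta\ge1$. (For $\alpha=2$ it equals $1$ for every $\beta$.)

By Theorem A, $\lim_{\beta\to\infty}\nu_\alpha(0,\beta,0)=1$ for every $\alpha\ge2$. Now $\log_2\lceil(\alpha+1)/2\rceil$ equals $1$ exactly for $\alpha\in\{2,3\}$ and is at least $\log_23$ for $\alpha\ge4$. So Conjecture 2 holds for $\alpha=2,3$ and fails for **every** $\alpha\ge4$. No claim is made that the order $\log\beta/\beta$ is optimal.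

For a concrete instance take $\alpha=4$, so $K=4$, and $R=60$. The right side of (3) is $1+\frac{3\log_261+4\log_26}{60}\approx1.469$, while $\log_23\approx1.585$. Hence $\nu_4(0,\beta,0)<\log_23$ for all $\beta\ge3\cdot16\cdot60=2880$.

Part 1 of Theorem A is proved above. Part 2 is the main work.

## Nested thresholds copy the input

From here until the end of the proof of Theorem A we rename the letters $1,\dots,\alpha$ and write a multiset over $[m]=\{1,\dots,m\}$ as a vector $x\in\mathbb Z^m_{\ge0}$, with $|x|=\sum_ix_i$ and unit vectors $e_i$.

The sensible first rule uses thresholds. Fix $h_2,\dots,h_\alpha\ge1$ and output the largest $\ell\ge2$ with $v_\ell\ge h_\ell$; if there is none, output $1$. If $\beta\ge1+\sum_{\ell\ge2}(h_\ell-1)$, then letter $1$ is present whenever it is needed, so this is a legal rule. When the box sits far from all but one threshold, only two letters come out.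

It fails at the corner where all thresholds are critical together. Let the state have $s_\ell=h_\ell-1$ for each $\ell\ge2$ and let the rest be ones. Input $\ell\ge2$ makes $v_\ell=h_\ell$ and leaves every larger letter below its threshold, so the output is $\ell$ and the state is unchanged. Input $1$ outputs $1$ and leaves the state unchanged. So all $\alpha^n$ words are outputs, the worst possible result, and no choice of thresholds helps.

The cure has two parts. First, we do not demand that only two letters come out over a long time, but only that in each *window* of $R$ steps the output splits into boundedly many pieces, each over two letters. The counting is then cheap: the two-letter pieces cost one bit per step, and the cut points and letter pairs cost $O(\log R)$ bits per window of length $R$. Second, the threshold of the top letter must depend on the other coordinates, so that the corner is avoided.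

## Three letters: moving the top threshold away from the corner

With $\alpha=2$, use a threshold: output $2$ if $v_2\ge3R$, else $1$. Call this rule $f_2$. Its critical zone is around $v_2=3R$.

Add the letter $3$ and look at $v'=(v_1,v_2)$. If $v_2$ is far from $3R$, then $f_2(v')$ is a constant letter $\lambda$ for a while, and a threshold between $3$ and $\lambda$ produces only the letters $3,\lambda$. If $v_2$ is near $3R$, a threshold between $3$ and $f_2$ would create the bad corner. There we ignore letter $3$ and play $f_2$, which produces only $1$ and $2$. The number of threes may then climb, and it must be stopped somewhere, say at a ceiling value $10R$. At the ceiling we do *not* play $f_2$ against $3$; we play the single letter $2$ against $3$. This is possible because near the critical zone letter $2$ is present. The resulting rule is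
$$f_3(v)=\begin{cases}3&v_3\ge10R+1\\ 2\ \text{ if }R\le v_2\le6R,\ \text{ else }3&v_3=10R\\ f_2(v')\ \text{ if }2R\le v_2\le5R,\ \text{ else }3&9R\le v_3\le10R-1\\ f_2(v')&v_3<9R.\end{cases}$$

Here is a run with $R=2$ and $\beta=30$, written as states $(s_1,s_2,s_3)$. The rule reads: $3$ if $v_3\ge21$; at $v_3=20$, $2$ if $2\le v_2\le12$, else $3$; at $v_3\in\{18,19\}$, $f_2$ if $4\le v_2\le10$, else $3$; below that, $f_2$, with threshold $6$. Start at $(5,5,19)$ and feed $3$: the box is $(5,5,20)$, output $2$, state $(5,4,20)$. Feed $1$ repeatedly. The outputs are $2,2,2$ with states $(6,3,20),(7,2,20),(8,1,20)$. The next box is $(9,1,20)$; now $v_2=1<2$, so the output is $3$ and the state falls to $(9,1,19)$. The next outputs are $3,3$ with states $(10,1,18),(11,1,17)$, and then the box $(12,1,17)$ gives output $1$ and state $(11,1,17)$. The three different bands for $v_2$ make it impossible to jump quickly back and forth between the regimes. That is what we have to prove in general.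

**A difficulty that appears only at four letters.** At the ceiling of letter $4$ we need a letter that is present whenever $(v_1,v_2,v_3)$ is near a critical place of $f_3$. Neither $2$ nor $3$ serves alone. Critical places include points with $v_2\approx3R$ and $v_3=0$, and also points with $v_3\approx9R$ and $v_2=0$; and $v_1$ may be $0$. So the letter must depend on the position. Suppose we decide by $v_3$ alone: letter $3$ if $v_3\ge\theta$, else letter $2$, for some $1\le\theta\le7R$. One can check with the definitions below that the chosen letter is then always present (critical points will have $R\le v_2\le6R$ or $v_3\ge7R$). But this is again a corner: at the ceiling of $4$ with $v_2=3R$ and $v_3=\theta-1$ in the state, input $3$ gives $3$, input $2$ gives $2$, input $4$ gives $4$, each time with the state unchanged, so $3^n$ words come out.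

The choice that works compares a *sum*: letter $2$ if $v_2+v_3\le6R$, else letter $3$. Once the sum is at most $6R$, we emit a $2$, and the next input adds at most $1$ to the sum. So we never return to letter $3$ while we stay at the ceiling. This monotone choice is the labelling $g_m$ below.

## Critical sets $E_m$ and the monotone labelling $g_m$

Fix $R\ge1$. For $\ell\ge2$ set
$$G_\ell=6R\cdot2^{\ell-2},\qquad H_\ell=G_\ell-2R,\qquad h_\ell=H_\ell-R=G_\ell-3R\ge3R. \tag{4}$$
Here $G_2=6R$, and $G_k\ge2G_j$ whenever $k>j$. Put $B_1=1$ and $B_{m+1}=B_m+H_{m+1}$. Summing,
$$B_\alpha=1+6R(2^{\alpha-1}-1)-2R(\alpha-1)\le3\cdot2^\alpha R. \tag{5}$$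

**Definition (critical set).** For $\rho\ge0$, $E_m(\rho)$ is the set of $x\in\mathbb Z_{\ge0}^m$ for which some $i\in\{2,\dots,m\}$, called a witness, satisfies $h_i-\rho\le x_i\le H_i+\rho$ and $x_\ell\le H_\ell+\rho$ for all $i<\ell\le m$. In particular $E_1(\rho)=\emptyset$.

For example, $E_2(\rho)$ is the band $3R-\rho\le x_2\le4R+\rho$; the values $\rho=R$ and $\rho=2R$ give the bands $[2R,5R]$ and $[R,6R]$ seen in $f_3$. A point lies in $E_3(\rho)$ when $9R-\rho\le x_3\le10R+\rho$, or when $3R-\rho\le x_2\le4R+\rho$ and $x_3\le10R+\rho$. The definition gives at once
$$x\in E_m(\rho),\ u\in\mathbb Z^m_{\ge0},\ \|x-u\|_\infty\le\rho'\ \Longrightarrow\ u\in E_m(\rho+\rho'), \tag{6}$$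
because the same witness works.

**Definition (labelling).** For $m\ge2$ and $2\le k\le m$ let
$$Z_k=\{x\in\mathbb Z^m_{\ge0}:\ x_k+x_\ell\le G_\ell-G_k\text{ for all }k<\ell\le m\},\qquad g_m(x)=\min\{k\in\{2,\dots,m\}:x\in Z_k\}.$$
The minimum exists because $Z_m$ is defined by no condition and contains every $x$. For $m=2$, $g_2\equiv2$. For $m=3$, $g_3(x)=2$ if $x_2+x_3\le G_3-G_2=6R$, and $g_3(x)=3$ otherwise.

**Lemma 1 (availability).** If $x\in E_m(2R)$ and $k=g_m(x)$, then $x_k\ge1$.

*Proof.* The purpose is to make sure that the letter named by $g_m$ is really in the box. Let $i$ be a witness for $x\in E_m(2R)$. By (4), $G_i-5R\le x_i\le G_i$, and $x_\ell\le G_\ell$ for $\ell>i$.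

First, $k\ge i$. Indeed, for $2\le k'<i$ we have $x_{k'}+x_i\ge G_i-5R>G_i-G_{k'}$, since $G_{k'}\ge6R$. So the condition of $Z_{k'}$ for $\ell=i$ fails.

If $k=i$, then $x_k\ge G_i-5R\ge R\ge1$.

Let $k>i$ and suppose, for contradiction, that $x_k=0$. Let $j$ be the largest index in $\{i,\dots,k-1\}$ with $x_j\ge1$; it exists because $x_i\ge R\ge1$. Then $x_j\le G_j$. We check that $x\in Z_j$. For $j<\ell\le k$ we have $x_\ell=0$, so $x_j+x_\ell\le G_j\le G_\ell-G_j$, because $G_\ell\ge2G_j$. For $\ell>k$, membership $x\in Z_k$ with $x_k=0$ gives $x_\ell\le G_\ell-G_k$, so
$$x_j+x_\ell\le G_\ell-G_k+G_j\le G_\ell-G_j,$$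
because $G_k\ge2G_j$. Thus $x\in Z_j$ with $2\le j<k$, which contradicts the minimality of $k$. $\square$

**Lemma 2 (monotonicity).** Let $k=g_m(v)$ with $v_k\ge1$, and let $v^*=v-e_k+e_b$, where $b\in[m]$ or $e_b$ is replaced by $0$. Then $g_m(v^*)\le k$.

*Proof.* For each $\ell>k$ the sum $v_k+v_\ell$ changes by $-1$ plus at most $1$, so it does not increase. Hence $v^*\in Z_k$, and $g_m(v^*)\le k$. $\square$

## The recursive rules $f_m$

We define $f_m$ on all $v\in\mathbb Z^m_{\ge0}$ with $|v|\ge B_m$. The size $|v|$ is not fixed, because the recursion will hand to $f_m$ only a part of the box. Let $f_1\equiv1$. Given $f_m$, write $\omega=m+1$, $v=(v',v_\omega)$ with $v'\in\mathbb Z^m_{\ge0}$, $H=H_\omega$, $h=h_\omega=H-R$, and put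
$$f_{m+1}(v)=\begin{cases}
\omega & v_\omega\ge H+1 &(\text{rule }1)\\
g_m(v')\ \text{if } v'\in E_m(2R),\quad \omega \text{ otherwise} & v_\omega=H&(\text{rule }2)\\
f_m(v')\ \text{if } v'\in E_m(R),\quad \omega \text{ otherwise} & h\le v_\omega\le H-1&(\text{rule }3)\\
f_m(v') & v_\omega<h&(\text{rule }4).
\end{cases}$$

For $m=1$ the sets $E_1$ are empty, $g_1$ is never used, and the rule says: output $2$ if $v_2\ge h_2=3R$, else $1$. For $m=2$ we recover $f_3$ above, since $H_3=10R$ and $h_3=9R$.

*The rule is legal.* Wherever $f_m(v')$ is used we have $v_\omega\le H-1$, so $|v'|\ge B_{m+1}-(H-1)>B_m$, and $f_m(v')$ is defined. The selected letter is present: $\omega$ is selected only if $v_\omega\ge h\ge1$; $g_m(v')$ is selected only if $v'\in E_m(2R)$, where Lemma 1 applies; and for $f_m(v')$ we use induction, starting from $f_1$, where $|v|\ge B_1=1$ means that letter $1$ is present.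

The next lemma explains the name "critical set": off $E_m$, the rule $f_m$ is locally constant.

**Lemma 3 (constancy).** If $x\in\mathbb Z_{\ge0}^m$ and $x\notin E_m(\rho)$, then there is a letter $\lambda$ such that $f_m(u)=\lambda$ for all $u$ in the domain of $f_m$ with $\|u-x\|_\infty\le\rho$.

*Proof.* Let $\lambda$ be the largest index $\ell\in\{2,\dots,m\}$ with $x_\ell\ge h_\ell-\rho$, and $\lambda=1$ if there is none. For $\ell>\lambda$ we have $x_\ell<h_\ell-\rho$, so $u_\ell<h_\ell$; also $x_\ell\le H_\ell+\rho$. If $\lambda\ge2$, the index $\lambda$ would be a witness for $x\in E_m(\rho)$ unless $x_\lambda>H_\lambda+\rho$. Since $x\notin E_m(\rho)$, we get $x_\lambda>H_\lambda+\rho$, hence $u_\lambda>H_\lambda$.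

Now evaluate $f_m(u)$. Rule 4 applies for the top letters $\ell=m,m-1,\dots,\lambda+1$ in turn and gives $f_m(u)=f_\lambda(u_1,\dots,u_\lambda)$. If $\lambda\ge2$, rule 1 gives the value $\lambda$; if $\lambda=1$, then $f_1\equiv1$. $\square$

## Runs with null inputs, and the two-letter pieces

When rules 3 and 4 hand the decision to $f_m$, an arriving $\omega$ is invisible to the first $m$ coordinates, yet one of the letters $1,\dots,m$ goes out. So we must allow steps with no visible input.

**Definition (run).** A run of $f_m$ consists of a state $s(1)\in\mathbb Z^m_{\ge0}$ and inputs $a_t\in[m]\cup\{\varnothing\}$, with $e_\varnothing=0$. We set $v(t)=s(t)+e_{a_t}$, require $|v(t)|\ge B_m$, and put $y_t=f_m(v(t))$ and $s(t+1)=v(t)-e_{y_t}$.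

For example, with $R=2$ we have $B_2=9$ and $f_2$ has threshold $6$. From $s=(5,7)$ the null input gives $v=(5,7)$, output $2$, and next state $(5,6)$.

Since $v(t+1)=v(t)-e_{y_t}+e_{a_{t+1}}$, each coordinate of $v$ changes by at most $1$ per step. Hence
$$\text{in a run of length at most }R,\text{ any two } v(t)\text{ differ by at most }R-1\text{ in }\|\cdot\|_\infty. \tag{7}$$

Set $K_1=K_2=1$ and $K_{m+1}=K_m+(m-1)$ for $m\ge2$. Then $K_m=1+\frac{(m-1)(m-2)}2$.

**Proposition $(P_m)$.** The output word of every run of $f_m$ of length at most $R$ is a concatenation of at most $K_m$ words, each using at most two letters.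

*Proof.* $(P_1)$ and $(P_2)$ hold because there are at most two letters. Let $m\ge2$, assume $(P_m)$, and consider a run of $f_{m+1}$ of length at most $R$; we call it a *window*. Keep $\omega=m+1$, $H$, $h$ as above, and split $s=(s',s_\omega)$. Call a state *upper* if $s_\omega\ge H$ and *lower* if $s_\omega\le H-1$.

**Step 1: list the transitions.** The purpose is to see how the run passes between upper and lower states.

From an upper state there are these possibilities. If $v_\omega\ge H+1$, the output is $\omega$ and the next state is upper. Otherwise $v_\omega=H$, which forces $s_\omega=H$ and an input different from $\omega$. Then either $v'\in E_m(2R)$, the output is $g_m(v')$ and the next state has $s_\omega=H$; or $v'\notin E_m(2R)$, the output is $\omega$ and the next state has $s_\omega=H-1$. The latter event is called a *drop*.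

From a lower state we have $v_\omega\le H$. If $v_\omega\le H-1$, the next state is lower. If $v_\omega=H$ and $v'\notin E_m(2R)$, the output is $\omega$ and the next state has $s_\omega=H-1$, again lower. If $v_\omega=H$ and $v'\in E_m(2R)$, the output is $g_m(v')\ne\omega$ and the next state has $s_\omega=H$. This event is called a *rise*, and it is the only way up.

**Step 2: after a drop, only $\omega$ is output during the rest of the window.** This prevents oscillation between the two kinds of state. Let a drop occur at time $t_0$, so $v'(t_0)\notin E_m(2R)$. By (6) and (7), $v'(t)\notin E_m(R)$ for every $t$ in the window: otherwise $v'(t_0)\in E_m(R+R-1)\subseteq E_m(2R)$.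

We claim that for every $t>t_0$ in the window,
$$H-1-(t-t_0-1)\le s_\omega(t)\le H-1,\qquad\text{if }s_\omega(t)=H-1\text{ then }s'(t)=v'(t_0), \tag{8}$$
and that the output at time $t$ is $\omega$. At $t=t_0+1$, (8) holds: the drop outputs $\omega$, so $s_\omega(t_0+1)=H-1$ and $s'(t_0+1)=v'(t_0)$. Assume (8) at $t$, and note that $t-t_0\le R-1$.

If $s_\omega(t)=H-1$ and the input is $\omega$, then $v_\omega(t)=H$ and $v'(t)=s'(t)=v'(t_0)\notin E_m(2R)$. Rule 2 outputs $\omega$, and the state is unchanged; so (8) holds at $t+1$.

In all other cases $v_\omega(t)\le H-1$, and by (8)
$$v_\omega(t)\ge s_\omega(t)\ge H-1-(R-2)=h+1>h.$$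
So rule 3 applies, and since $v'(t)\notin E_m(R)$ it outputs $\omega$. Then $s_\omega(t+1)=v_\omega(t)-1$ is at most $H-2$ and at least $s_\omega(t)-1$. Thus the bounds in (8) hold at $t+1$, and the second part of (8) is vacuous there. The claim follows by induction.

So there is at most one drop in a window, and no rise after it. Consequently every window consists of a (possibly empty) *lower phase* before the first rise; then a (possibly empty) *upper phase*, which begins with that rise or at the beginning of the window; and then possibly a drop followed by $\omega$'s only.

**Step 3: the upper phase, the drop and all that follows give at most $m-1$ pieces.** While $s_\omega>H$, rule 1 outputs $\omega$. Once $s_\omega=H$, it stays equal to $H$ until a drop. At this level, an input $\omega$ gives $v_\omega=H+1$, output $\omega$, and an unchanged state. Any other input $b\in[m]\cup\{\varnothing\}$, if it does not cause a drop, gives $v'=s'+e_b$, output $g_m(v')$, and new $s'=v'-e_{g_m(v')}$. A rise is also a step with output $g_m(v')$, new $s'=v'-e_{g_m(v')}$ and new $s_\omega=H$.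

Between two consecutive steps of $g_m$-type the state does not change. So if $v'$ belongs to one of them and $k=g_m(v')$, the vector at the next one is $v'-e_k+e_b$ with $b\in[m]\cup\{\varnothing\}$. Lemma 1 gives $v'_k\ge1$, and Lemma 2 shows that the successive values of $g_m$ are non-increasing. They lie in $\{2,\dots,m\}$, so at most $m-1$ values occur, in consecutive groups, with letters $\omega$ interspersed. Add any initial $\omega$'s to the first group, and the drop with its $\omega$'s to the last. We get at most $m-1$ words, each over some $\{\omega,k\}$. (If no $g_m$-type step occurs, there is a single word in $\omega$, and $m-1\ge1$.)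

**Step 4: the lower phase gives at most $K_m$ pieces.** The rise itself was counted in Step 3. So in the lower phase $v_\omega\le H$, and every step with $v_\omega=H$ has $v'\notin E_m(2R)$ and output $\omega$.

*Case (i): every $v'(t)$ in the lower phase lies in $E_m(R)$.* Since $E_m(R)\subseteq E_m(2R)$, no step has $v_\omega=H$, so always $v_\omega\le H-1$. By rules 3 and 4 the output is always $f_m(v'(t))\in[m]$. The first $m$ coordinates therefore form a run of $f_m$, with the inputs $\omega$ read as $\varnothing$; the requirement $|v'(t)|\ge B_m$ holds because $|v'(t)|\ge B_{m+1}-(H-1)$. Its length is at most $R$, so $(P_m)$ gives at most $K_m$ words on at most two letters.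

*Case (ii): some $v'(t_1)$ in the lower phase is not in $E_m(R)$.* By (7) all $v'(t)$ in the window are within $R$ of $v'(t_1)$. By Lemma 3 with $\rho=R$ there is one letter $\lambda$ with $f_m(v'(t))=\lambda$ whenever $f_m$ is used. All other outputs of the lower phase are $\omega$. So the lower phase outputs a single word over $\{\omega,\lambda\}$, and $1\le K_m$.

Altogether there are at most $K_m+(m-1)=K_{m+1}$ words. $\square$

## Counting outputs window by window

This section completes part 2 of Theorem A. Let $\beta\ge3\cdot2^\alpha R$. By (5), $\beta\ge B_\alpha$, so $f_\alpha$ is defined on all multisets of size $\beta$ and is a legal rule. Use it; at the top level there are no null inputs.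

Split $\{1,\dots,n\}$ into $\lceil n/R\rceil$ windows of length at most $R$. For any input and any initial state, the process in each window is a run of $f_\alpha$. By $(P_\alpha)$ the output in a window of length $\ell\le R$ is a concatenation of $K=K_\alpha$ words (some possibly empty), each over a 2-element set of letters. Such a word is determined by three choices: $K-1$ cut points in $\{0,\dots,\ell\}$, at most $(R+1)^{K-1}$ possibilities; $K$ letter pairs, at most $\binom\alpha2^K$ possibilities; and a filling of the $\ell$ positions from the given pairs, $2^\ell$ possibilities. Multiplying over all windows, with the lengths $\ell$ adding up to $n$, gives (2). Taking $\frac1n\log_2$ and letting $n\to\infty$ gives the upper bound in (3); the lower bound is part 1. For fixed $\alpha$, the choice $R=\lfloor\beta/(3\cdot2^\alpha)\rfloor$, once $\beta\ge3\cdot2^\alpha$, gives $1+O_\alpha(\log\beta/\beta)$. $\square$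

## Strict inequality at every finite box size

We now prove Theorem B. For $\alpha=2$, part 1 of Theorem A and $N^n_2\le2^n$ give $\nu_2(0,\beta,0)=1$.

Let $\alpha\ge3$, fix $\beta$, let $f$ be any rule, and return to the letters $0,\dots,\alpha-1$. The lower bound $2^n$ came from one state where two letters are copied freely. The plan is to find such a state to which one can *return* after a detour that outputs a third letter. The detour can be spliced in at will, and this pushes the growth rate strictly above $2$.

**Step 1: a recurrent state where $0$ and $1$ are copied.** Consider the directed graph on $\mathcal S$ with edges $s\to s+x-f(s+x)$ for $x\in\mathcal X$. It is finite and every vertex has outgoing edges, so it has a terminal strongly connected class $C$: no edge leaves $C$, and any vertex of $C$ can be reached from any other inside $C$. Inside $C$ keep only the edges with inputs $x\in\{0,1\}$. They stay in $C$, so this restricted graph has a terminal strongly connected class $C'\subseteq C$.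

Along restricted moves the number of objects of kinds $\ge2$ never increases, so it is constant on the strongly connected class $C'$. Hence, from states of $C'$ under inputs $0,1$, only $0$ and $1$ are output, and the part $u$ of the box consisting of kinds $\ge2$ is the same for all states of $C'$. Let $b=\beta-|u|\ge1$. For $0\le j\le b-1$ let $\langle j\rangle$ be the state $u$ plus $j$ ones and $b-1-j$ zeros, and for $0\le j\le b$ let $[j]$ be the multiset $u$ plus $j$ ones and $b-j$ zeros.

Start from some $\langle j\rangle\in C'$ and feed $0$'s. The box becomes $[j]$. If $f([j])=1$, the state moves to $\langle j-1\rangle\in C'$, and we continue. If we arrive at $\langle0\rangle\in C'$, the output on $[0]$ must be $0$ or $1$, and there are no ones, so $f([0])=0$. Hence we reach some $\langle j\rangle\in C'$ with $f([j])=0$.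

From there feed $1$'s. The box becomes $[j+1]$. If $f([j+1])=0$, the state moves to $\langle j+1\rangle\in C'$, which again satisfies $f([j+1])=0$, and we continue. If we arrive at $\langle b-1\rangle$, then $[b]$ contains no zeros, so $f([b])=1$. Hence we reach $s=\langle j\rangle\in C'$ with $f([j])=0$ and $f([j+1])=1$. At $s$, input $0$ outputs $0$, input $1$ outputs $1$, and both leave $s$ unchanged.

**Step 2: a closed walk that outputs the letter $2$.** From $s$ feed $2$'s. Within $\beta$ steps a $2$ is output, since otherwise the state would contain at least $\beta$ twos, while it has only $\beta-1$ objects. We are still in $C$, so we can return to $s$ inside $C$ in at most $|\mathcal S|-1$ further steps. This is a closed walk at $s$ whose output word $w$ contains the letter $2$. Its length $L$ satisfies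
$$1\le L\le L_0:=\beta+|\mathcal S|.$$

**Step 3: concatenations of $0,1,w$ are uniquely readable.** All concatenations of the words $0$, $1$, $w$ are outputs from $s$. To count them, we need distinct sequences of factors to give distinct words. Write $w=p\,2\,z$, where $p$ does not contain the letter $2$. (It may contain letters $\ge3$, which could have been in $u$.) In a concatenated word the factors $0,1$ contain no $2$, so the first $2$ of the word is the first $2$ of the first factor $w$. Counting back $|p|$ positions locates the start of that factor; its length $L$ is known; everything before it consists of the factors $0$ and $1$, read letter by letter. Continue after it. If there is no $2$, all factors are $0$ or $1$.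

**Step 4: the growth rate exceeds $2$.** Let $A_n$ be the number of such words of length $n$, with $A_0=1$. Looking at the last factor, Step 3 gives
$$A_n=2A_{n-1}+A_{n-L}\quad(n\ge L),\qquad A_n=2^n\quad(n<L).$$
(For $L=1$ the recursion reads $A_n=3A_{n-1}$.) The function $\lambda\mapsto2/\lambda+\lambda^{-L}$ is strictly decreasing on $(0,\infty)$, tends to $0$, and equals $1+2^{-L}>1$ at $\lambda=2$. So there is a unique $\lambda_L>2$ with
$$1=\frac2{\lambda_L}+\lambda_L^{-L}. \tag{9}$$

We claim $A_n\ge\lambda_L^{\,n-L}$ for all $n\ge0$. For $n<L$ we have $A_n=2^n\ge1>\lambda_L^{\,n-L}$. For $n\ge L$, by induction and (9),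
$$A_n\ge2\lambda_L^{\,n-1-L}+\lambda_L^{\,n-2L}=\lambda_L^{\,n-L}\Big(\frac2{\lambda_L}+\lambda_L^{-L}\Big)=\lambda_L^{\,n-L}.$$

Moreover $\lambda_L$ decreases in $L$: at $\lambda=\lambda_{L+1}>1$ we have $2/\lambda+\lambda^{-L}>2/\lambda+\lambda^{-(L+1)}=1$, so $\lambda_L>\lambda_{L+1}$. Since $L\le L_0$, for $n\ge L_0$ we get
$$\|\mathcal Y(f_n)\|\ge A_n\ge\lambda_L^{\,n-L}\ge\lambda_{L_0}^{\,n-L_0}.$$

The number $L_0=\beta+|\mathcal S|$ depends only on $\alpha$ and $\beta$, not on the rule $f$. Hence $N^n_\alpha(0,\beta,0)\ge\lambda_{L_0}^{\,n-L_0}$ for $n\ge L_0$, and
$$\nu_\alpha(0,\beta,0)\ge\log_2\lambda_{L_0}>1.\qquad\square$$
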